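\title{Decomposable multiplication operators outside the largest regular subalgebra}

\begin{abstract}
Let $\mathcal A$ be a semisimple unital commutative Banach algebra, $\operatorname{Reg}(\mathcal A)$ its largest closed regular subalgebra, and $\operatorname{Dec}(\mathcal A)$ the set of elements whose multiplication operator on $\mathcal A$ is decomposable. Then $\operatorname{Reg}(\mathcal A)\subseteq\operatorname{Dec}(\mathcal A)$, and one set is all of $\mathcal A$ exactly when the other is. We show that the inclusion can be strict. For every nonempty compact set $K\subset\mathbb C$ we construct a uniform algebra $\mathcal A$ for which $\operatorname{Dec}(\mathcal A)$ is isometrically isomorphic to $R(K)$, the uniform closure on $K$ of the rational functions with poles off $K$. When $K$ is the closed unit disc, $\operatorname{Dec}(\mathcal A)$ is the disc algebra and $\operatorname{Reg}(\mathcal A)$ consists of the constants. We also show that $R(K)$ is regular if and only if, in every uniform algebra $\mathcal A$, each element of $\operatorname{Dec}(\mathcal A)$ with spectrum $K$ lies in $\operatorname{Reg}(\mathcal A)$.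
\end{abstract}

\section{Introduction}\label{sec:intro}

All algebras in this paper are commutative complex Banach algebras. For such an algebra $\mathcal B$, the character space $\Sigma(\mathcal B)$ is the set of nonzero multiplicative linear functionals on $\mathcal B$ with the weak* topology, the Gelfand transform of $b\in\mathcal B$ is the function $\hat b(\varphi)=\varphi(b)$ on $\Sigma(\mathcal B)$, and $\mathcal B$ is \emph{semisimple} if $b\mapsto\hat b$ is injective.

The algebra $\mathcal B$ is \emph{regular} if for every closed set $F\subseteq\Sigma(\mathcal B)$ and every $\varphi\in\Sigma(\mathcal B)\setminus F$ there is $b\in\mathcal B$ with $\hat b\equiv0$ on $F$ and $\hat b(\varphi)\ne0$. A unital algebra $\mathcal A$ has a largest closed regular subalgebra $\operatorname{Reg}(\mathcal A)$, Neumann's largest regular subalgebra, and $\operatorname{Reg}(\mathcal A)$ contains the identity. We take these two facts as known.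

A bounded operator $T$ on a Banach space $\mathcal X$ is \emph{decomposable} in the sense of Foia\c{s} if for every open cover $\{U,V\}$ of $\mathbb C$ there are closed $T$-invariant subspaces $\mathcal Y,\mathcal Z$ of $\mathcal X$ with
\[
\mathcal Y+\mathcal Z=\mathcal X,\qquad \sigma(T|_{\mathcal Y})\subseteq U,\qquad\sigma(T|_{\mathcal Z})\subseteq V;
\]
the operator on the zero space has empty spectrum. For a unital algebra $\mathcal A$, viewed as a Banach module over itself, let $L_a x=ax$, and let $\operatorname{Dec}(\mathcal A)$ be the set of all $a\in\mathcal A$ for which $L_a\colon\mathcal A\to\mathcal A$ is decomposable. This is the Apostol algebra of $\mathcal A$, also written $\operatorname{Dec}_{\mathcal A}(\mathcal A)$.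

Both notions measure how well one can localize in $\mathcal A$. Regularity is a Urysohn property for Gelfand transforms. Decomposability of $L_a$ splits the identity as $1=y+z$ along any cover of the range of $\hat a$, and so produces partitions of unity adapted to $\hat a$. It is known that $\operatorname{Reg}(\mathcal A)\subseteq\operatorname{Dec}(\mathcal A)$ when $\mathcal A$ is semisimple, and that a semisimple algebra $\mathcal A$ is regular if and only if $\operatorname{Dec}(\mathcal A)=\mathcal A$ (Colojoar\u{a}--Foia\c{s}, Frunz\u{a}). So the two sets agree when either is all of $\mathcal A$, as for $\mathcal A=C(Y)$ with $Y$ compact Hausdorff. They also agree at the other extreme: for the disc algebra both reduce to the constants (Corollary~\ref{cor:disc}). These cases suggest a positive answer to the following question, which is taken from \cite{MO}.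

\begin{quote}
\emph{Is $\operatorname{Reg}(\mathcal A)=\operatorname{Dec}(\mathcal A)$ for every semisimple unital commutative complex Banach algebra $\mathcal A$?}
\end{quote}

The answer is no, already among uniform algebras. By a \emph{uniform algebra} we mean a closed subalgebra of some $C(Y)$, $Y$ compact Hausdorff, that contains the constants, with the supremum norm; it is semisimple because point evaluations are characters. For a nonempty compact set $K\subset\mathbb C$ let $R(K)\subseteq C(K)$ be the uniform closure of the rational functions with poles off $K$. Let $\mathbb D$ be the open unit disc and $A(\overline{\mathbb D})$ the disc algebra of functions continuous on $\overline{\mathbb D}$ and holomorphic on $\mathbb D$.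

\begin{theorem}\label{thm:disc}
There are a uniform algebra $\mathcal A$ and $t\in\mathcal A$ with $\sigma(t)=\overline{\mathbb D}$ such that
\[
\operatorname{Dec}(\mathcal A)=\{\psi\circ\hat t:\psi\in A(\overline{\mathbb D})\},\qquad\operatorname{Reg}(\mathcal A)=\mathbb C1 .
\]
In particular, the equality $\operatorname{Reg}(\mathcal A)=\operatorname{Dec}(\mathcal A)$ does not hold for every semisimple unital commutative Banach algebra.
\end{theorem}

Here and below an element of a uniform algebra is identified with its Gelfand transform. Theorem~\ref{thm:disc} is the case $K=\overline{\mathbb D}$ of a construction that works for every compact set.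

\begin{theorem}\label{thm:general}
For every nonempty compact set $K\subset\mathbb C$ there are a uniform algebra $\mathcal A$ and $t\in\mathcal A$ with $\sigma(t)=K$ such that $\psi\mapsto\psi\circ\hat t$ is an isometric isomorphism of $R(K)$ onto $\operatorname{Dec}(\mathcal A)$ which carries $\operatorname{Reg}(R(K))$ onto $\operatorname{Reg}(\mathcal A)$. Hence $\operatorname{Reg}(\mathcal A)=\operatorname{Dec}(\mathcal A)$ for this $\mathcal A$ if and only if $R(K)$ is regular, and equality fails whenever $K$ has interior points.
\end{theorem}

As a consequence, we can say which spectra force a decomposable element of a uniform algebra into the regular subalgebra.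

\begin{theorem}\label{thm:spectra}
For a nonempty compact set $K\subset\mathbb C$ the following are equivalent.
\begin{enumerate}
\item[(i)] For every uniform algebra $\mathcal A$, every $a\in\operatorname{Dec}(\mathcal A)$ with $\sigma(a)=K$ lies in $\operatorname{Reg}(\mathcal A)$.
\item[(ii)] $R(K)$ is regular.
\end{enumerate}
\end{theorem}

For example, (ii) holds for $K\subset\mathbb R$, since then $R(K)=C(K)$ by the Weierstrass approximation theorem.

The gap between the two notions lies in one quantifier. Both $a\in\operatorname{Dec}(\mathcal A)$ and $a\in\operatorname{Reg}(\mathcal A)$ provide elements that cut off the range of $\hat a$, but decomposability asks for them only in $\mathcal A$, while regularity provides them in $\operatorname{Reg}(\mathcal A)$ itself. Section~\ref{sec:cutoff} makes this precise. We then adjoin cut-off elements to $R(K)$ in such a way that they are far from decomposable and generate no new functions on $K$. Section~\ref{sec:onecut} does this by hand for a single cut-off, Section~\ref{sec:algebra} constructs $\mathcal A$, Section~\ref{sec:jump} shows that the only functions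 of $t$ in $\mathcal A$ come from $R(K)$, and Section~\ref{sec:proofs} deduces the three theorems.

\section{Cut-off elements and analytic discs}\label{sec:cutoff}

Let $\mathcal A$ be a unital commutative Banach algebra. We use the following textbook facts.
\begin{enumerate}
\item[(G1)] $\Sigma(\mathcal A)$ is compact Hausdorff, $|\varphi(a)|\le\|a\|$ for $\varphi\in\Sigma(\mathcal A)$, and $\sigma(a)=\hat a(\Sigma(\mathcal A))$.
\item[(G2)] Let $J$ be a closed ideal and $b\in\mathcal A$. If $\varphi(b)\ne0$ for every character $\varphi$ that vanishes on $J$, then $bg-1\in J$ for some $g\in\mathcal A$. (Trivial if $J=\mathcal A$; otherwise apply (G1) in $\mathcal A/J$, whose characters are those of $\mathcal A$ that vanish on $J$.)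
\item[(G3)] In a uniform algebra $\|a\|=\max|\hat a|$, by (G1) and because point evaluations are characters.
\item[(G4)] $\Sigma(R(K))=K$ via point evaluations. Indeed, let $z$ be the coordinate function and $\varphi$ a character. Then $\varphi(z)\in K$ because $z-\lambda$ is invertible for $\lambda\notin K$, and $\varphi$ is evaluation at $\varphi(z)$ on rational functions, hence on $R(K)$.
\item[(G5)] $R(\overline{\mathbb D})=A(\overline{\mathbb D})$. The inclusion $\subseteq$ holds because $A(\overline{\mathbb D})$ is closed. Conversely, $\psi\in A(\overline{\mathbb D})$ is the uniform limit of $\psi(rz)$ as $r\uparrow1$, and $\psi(rz)$ is the uniform limit on $\overline{\mathbb D}$ of its Taylor polynomials.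
\end{enumerate}

The first lemma draws the same conclusion from decomposability and from regularity, except for where the element $y$ lies.

\begin{lemma}\label{lem:cutoff}
Let $a\in\mathcal A$, let $F\subseteq\mathbb C$ be closed, and let $\varphi\in\Sigma(\mathcal A)$ satisfy $\hat a(\varphi)\notin F$.
\begin{enumerate}
\item[(a)] If $a\in\operatorname{Dec}(\mathcal A)$, there is $y\in\mathcal A$ with $\hat y=0$ on $\hat a^{-1}(F)$ and $\hat y(\varphi)=1$.
\item[(b)] If $a\in\operatorname{Reg}(\mathcal A)$, there is $y\in\operatorname{Reg}(\mathcal A)$ with $\hat y=0$ on $\hat a^{-1}(F)$ and $\hat y(\varphi)=1$.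
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $\mathcal Y,\mathcal Z$ for the cover $U=\mathbb C\setminus F$, $V=\mathbb C\setminus\{\hat a(\varphi)\}$, and write $1=y+z$ with $y\in\mathcal Y$, $z\in\mathcal Z$. Let $\chi\in\Sigma(\mathcal A)$ with $\lambda=\chi(a)\in F$. Then $\lambda\notin\sigma(L_a|_{\mathcal Y})$, so $y=(a-\lambda)y'$ for some $y'\in\mathcal Y$, and $\chi(y)=0$. In the same way $\varphi(a)\notin\sigma(L_a|_{\mathcal Z})$ gives $\varphi(z)=0$, that is, $\varphi(y)=1$.

(b) Let $\mathcal S=\operatorname{Reg}(\mathcal A)$. Since $1\in\mathcal S$, every character of $\mathcal A$ restricts to a character of $\mathcal S$. The set $F'=\{\chi\in\Sigma(\mathcal S):\chi(a)\in F\}$ is closed, contains $\chi|_{\mathcal S}$ for every $\chi\in\hat a^{-1}(F)$, and does not contain $\varphi|_{\mathcal S}$. By regularity some $b\in\mathcal S$ is annihilated by all characters in $F'$ and has $\varphi(b)\ne0$. Put $y=b/\varphi(b)$.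
\end{proof}

Cut-off elements are incompatible with the identity theorem. Call a map $\gamma\colon\overline{\mathbb D}\to\Sigma(\mathcal A)$ an \emph{analytic disc} if $\hat f\circ\gamma\in A(\overline{\mathbb D})$ for every $f\in\mathcal A$.

\begin{lemma}\label{lem:discs}
If $a\in\operatorname{Dec}(\mathcal A)\cup\operatorname{Reg}(\mathcal A)$, then $\hat a$ is constant on every analytic disc $\gamma$.
\end{lemma}

\begin{proof}
Suppose $\hat a(\gamma(p))\ne\hat a(\gamma(0))$ for some $p\in\overline{\mathbb D}$. Let $F$ be a closed disc of positive radius centered at $\hat a(\gamma(0))$ that does not contain $\hat a(\gamma(p))$, and take $y$ from Lemma~\ref{lem:cutoff} for $\varphi=\gamma(p)$. Since $\hat a\circ\gamma$ is continuous, $\hat a(\gamma(s))\in F$ for small $|s|$. So $\hat y\circ\gamma\in A(\overline{\mathbb D})$ vanishes near $0$, hence on $\mathbb D$ by the identity theorem and on $\overline{\mathbb D}$ by continuity. This contradicts $\hat y(\gamma(p))=1$.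
\end{proof}

\begin{corollary}\label{cor:disc}
\begin{enumerate}
\item[(a)] $\operatorname{Dec}(A(\overline{\mathbb D}))=\operatorname{Reg}(A(\overline{\mathbb D}))=\mathbb C1$.
\item[(b)] If $K$ has interior points, then $R(K)$ is not regular.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Evaluation at $s\in\overline{\mathbb D}$ defines an analytic disc, so both sets consist of constants. Constants lie in $\operatorname{Reg}$, and for a constant $c$ the operator $L_c$ is decomposable: take for $(\mathcal Y,\mathcal Z)$ the whole algebra and $\{0\}$, in this order if $c\in U$ and in the opposite order otherwise.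

(b) Let $\{|z-p|\le r\}\subset\operatorname{int}K$ with $r>0$. Functions in $R(K)$ are holomorphic on $\operatorname{int}K$, so evaluation at $p+rs$ defines an analytic disc, and $z$ is not constant on it. Hence $z\notin\operatorname{Reg}(R(K))$.
\end{proof}

Conversely, enough cut-off elements for $t$ make every continuous function of $t$ in the algebra decomposable, no matter what these cut-off elements are.

\begin{proposition}\label{prop:suff}
Let $\mathcal A$ be semisimple, $t\in\mathcal A$, $K=\sigma(t)$, and write $\Sigma_F=\hat t^{-1}(F)$ for $F\subseteq K$. Assume: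
\begin{enumerate}
\item[(S)] for disjoint compact sets $F_1,F_2\subseteq K$ there is $e\in\mathcal A$ with $\hat e=1$ on $\Sigma_{F_1}$ and $\hat e=0$ on $\Sigma_{F_2}$.
\end{enumerate}
If $a\in\mathcal A$ and $\hat a=\psi\circ\hat t$ with $\psi\in C(K)$, then $a\in\operatorname{Dec}(\mathcal A)$.
\end{proposition}

\begin{proof}
The invariant subspaces will be ideals of elements supported over a part of $K$. For compact $F\subseteq K$ let
\[
\mathcal A(F)=\{f\in\mathcal A:\hat f=0\text{ on }\Sigma_{K\setminus F}\},\qquad J_F=\{h\in\mathcal A:\hat h=0\text{ on }\Sigma_F\}.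
\]
Both are closed ideals.

\emph{Spectra.} We claim that $\sigma(L_a|_{\mathcal A(F)})\subseteq\psi(F)$. A character $\chi$ that vanishes on $J_F$ lies in $\Sigma_F$: otherwise (S), applied to $\{\chi(t)\}$ and $F$, gives $e\in J_F$ with $\chi(e)=1$. Let $\lambda\notin\psi(F)$. Then $\chi(a-\lambda)=\psi(\chi(t))-\lambda\neq0$ for $\chi\in\Sigma_F$, so by (G2) there is $g\in\mathcal A$ with $(a-\lambda)g-1\in J_F$. For $f\in\mathcal A(F)$ the Gelfand transform of $((a-\lambda)g-1)f$ vanishes on $\Sigma_F$ and on $\Sigma_{K\setminus F}$, hence everywhere. By semisimplicity $(a-\lambda)gf=f$. Since $\mathcal A(F)$ is an ideal, $L_g|_{\mathcal A(F)}$ is the inverse of $(L_a-\lambda)|_{\mathcal A(F)}$.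

\emph{Splitting.} Let $\{U,V\}$ be an open cover of $\mathbb C$. The sets $C_1=K\setminus\psi^{-1}(V)$ and $C_2=K\setminus\psi^{-1}(U)$ are compact, and disjoint because $U\cup V=\mathbb C$. With $\operatorname{dist}(s,\emptyset)=\infty$, choose $\eta>0$ so small that the compact sets $F_i=\{s\in K:\operatorname{dist}(s,C_i)\le\eta\}$, $i=1,2$, are disjoint, and take $e$ from (S). Put
\[
F=\{s\in K:\operatorname{dist}(s,C_2)\ge\eta\}\subseteq\psi^{-1}(U),\qquad G=\{s\in K:\operatorname{dist}(s,C_1)\ge\eta\}\subseteq\psi^{-1}(V).
\]
Then $K\setminus F\subseteq F_2$ and $K\setminus G\subseteq F_1$, so $e\in\mathcal A(F)$ and $1-e\in\mathcal A(G)$. Writing $f=ef+(1-e)f$ gives $\mathcal A=\mathcal A(F)+\mathcal A(G)$, and the spectra of the two restrictions of $L_a$ lie in $\psi(F)\subseteq U$ and $\psi(G)\subseteq V$.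
\end{proof}

\section{A single cut}\label{sec:onecut}

These results suggest a plan. We want a uniform algebra $\mathcal A$ and $t\in\mathcal A$ with $\sigma(t)=K$ such that
\begin{enumerate}
\item[(1)] condition (S) holds, so that the continuous functions of $t$ in $\mathcal A$ are decomposable;
\item[(2)] the fibers of $\hat t$ are filled with analytic discs, so that nothing else is decomposable;
\item[(3)] the only continuous functions of $t$ in $\mathcal A$ are those of $R(K)$.
\end{enumerate}
Requirements (1) and (3) pull in opposite directions. If the elements $e$ in (S) were continuous functions of $t$, they would violate (3) as soon as $K$ has interior. So each cut-off must be a new variable $w$, forced to equal $1$ or $0$ over parts of $K$ and free in between. The free range should not be the two-point set $\{0,1\}$: then $w$ would be idempotent, and $L_w$ would be decomposable, since $\mathcal A=w\mathcal A\oplus(1-w)\mathcal A$ and $L_w$ is the identity on the first summand and zero on the second. We let $w$ range over a disc.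

Take $K=\overline{\mathbb D}$, numbers $-1<\alpha<\beta<1$ and $N\ge1$. Let $X_1$ be the compact set of pairs $(t,w)\in\overline{\mathbb D}\times\mathbb C$ such that $w=1$ if $\operatorname{Re}t<\alpha$, $|w|\le N$ if $\alpha\le\operatorname{Re}t\le\beta$, and $w=0$ if $\operatorname{Re}t>\beta$ (Figure~\ref{fig:cut}). Let $\mathcal A_1$ be the closure in $C(X_1)$ of the polynomials in $t$ and $w$. The element $w$ is a cut-off for $t$. It is not decomposable: for $t_0$ in the strip, evaluation at $(t_0,Ns)$, $s\in\overline{\mathbb D}$, is an analytic disc on which $w$ is not constant.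

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (2,-1.5) rectangle (4.4,1.5);
\draw[very thick] (0.4,0.7)--(3.3,0.7);
\draw[very thick] (3.3,0)--(6.2,0);
\draw[dashed] (3.3,0.7)--(3.3,0);
\draw[->] (0,-1.9)--(6.6,-1.9) node[right]{$t$};
\draw[->] (0,-1.9)--(0,1.9) node[above]{$w$};
\foreach \x/\s in {2/\alpha,3.3/m,4.4/\beta} \draw (\x,-1.83)--(\x,-1.97) node[below]{$\s$};
\foreach \y/\s in {1.5/N,0.7/1,0/0,-1.5/-N} \draw (0.07,\y)--(-0.07,\y) node[left]{$\s$};
\end{tikzpicture}
\caption{The points $(t,w)$ of $X_1$ with $t$ and $w$ real: $w=1$ for $t<\alpha$, $w=0$ for $t>\beta$, and $|w|\le N$ for $\alpha\le t\le\beta$ (shaded). The bold step is the section of $X_1$ on which $w=1$ to the left of $m$ and $w=0$ from $m$ on; its jump (dashed) may be placed at any $m\in(\alpha,\beta)$.}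
\label{fig:cut}
\end{figure}

We check (3): \emph{if $\psi\in C(\overline{\mathbb D})$ and $\psi\circ t\in\mathcal A_1$, then $\psi$ is holomorphic on $\mathbb D$.} By Morera's theorem it suffices to show $\oint_{\partial\Delta}\psi\,dt=0$ for every closed triangle $\Delta\subset\mathbb D$ with nonempty interior. The variable $w$ cannot be held constant along a section of $X_1$ over all of $\overline{\mathbb D}$, so we use a section with one jump. Choose $m\in(\alpha,\beta)$ such that the line $L=\{\operatorname{Re}t=m\}$ contains no side of $\Delta$, orient $L$ upward, and let $\varepsilon(t)=1$ if $\operatorname{Re}t<m$ and $\varepsilon(t)=0$ otherwise. Let $f(t,w)$ be a polynomial. If $L$ cuts $\Delta$ into a left part $\Delta^-$ and a right part $\Delta^+$, apply Cauchy's theorem to $f(t,1)$ on $\Delta^-$ and to $f(t,0)$ on $\Delta^+$. The segment $L\cap\Delta$ is traversed upward in $\partial\Delta^-$ and downward in $\partial\Delta^+$, so the sum of the two identities reads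
\begin{equation}\label{eq:onecut}
\oint_{\partial\Delta}f(t,\varepsilon(t))\,dt=-\int_{L\cap\Delta}\bigl(f(t,1)-f(t,0)\bigr)\,dt .
\end{equation}
If $L$ misses the interior of $\Delta$, it meets $\Delta$ in at most one point and both sides are $0$. All points at which $f$ is evaluated in \eqref{eq:onecut} lie in $X_1$, because $m\in(\alpha,\beta)$ and $N\ge1$. So both sides are continuous in the norm of $C(X_1)$, and \eqref{eq:onecut} holds for every $f\in\mathcal A_1$. For $f=\psi\circ t$ the jump $f(t,1)-f(t,0)$ vanishes, and we obtain $\oint_{\partial\Delta}\psi\,dt=0$.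

Two difficulties remain. First, (S) needs cut-offs across arbitrarily thin strips everywhere in $K$, hence infinitely many variables $w_j$. The right side of \eqref{eq:onecut} becomes an infinite sum of jump integrals, and the bound $2\|f\|$ for each jump is not summable, so continuity in $f$ is lost. The disc repairs this: $s\mapsto f(t,s)$ is holomorphic and bounded by $\|f\|$ on $|s|<N$, so by the Schwarz lemma the jump is at most $2\|f\|/N$, and we let the radii grow quickly. Second, for general $K$ membership in $R(K)$ has to be tested against all measures $\mu$ that annihilate $R(K)$, not only against $dt$ on $\partial\Delta$. For $\mu=dt|_{\partial\Delta}$ the Cauchy transform $\hat\mu(\zeta)=\int(z-\zeta)^{-1}d\mu(z)$ equals $2\pi i$ inside $\Delta$ and $0$ outside, so \eqref{eq:onecut} can be written as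
\[
\int f(t,\varepsilon(t))\,d\mu(t)=-\frac1{2\pi i}\int_L\bigl(f(\zeta,1)-f(\zeta,0)\bigr)\hat\mu(\zeta)\,d\zeta .
\]
In this form the identity survives for general $\mu$, provided $\hat\mu$ is integrable on $L$; the freedom to move $L$ inside the strip will secure that.

\section{The algebra and its decomposable elements}\label{sec:algebra}

Fix a nonempty compact set $K\subset\mathbb C$. Enumerate as $(\ell_j,\alpha_j,\beta_j)_{j\ge1}$ all triples with $\ell_j\in\{\operatorname{Re},\operatorname{Im}\}$ and $\alpha_j<\beta_j$ rational, and put
\begin{equation}\label{eq:radii}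
N_j=2^j\max\{1,(\beta_j-\alpha_j)^{-1}\}.
\end{equation}
For $t\in K$ let
\[
W_j(t)=\begin{cases}\{1\},&\ell_j(t)<\alpha_j,\\ \{w\in\mathbb C:|w|\le N_j\},&\alpha_j\le\ell_j(t)\le\beta_j,\\ \{0\},&\ell_j(t)>\beta_j,\end{cases}
\]
and
\[
X=\{(t,(w_j)_{j\ge1}):t\in K,\ w_j\in W_j(t)\text{ for all }j\}.
\]
Since $N_j\ge1$, the set $X$ consists of the points of the compact space $K\times\prod_j\{|w|\le N_j\}$ that satisfy, for every $j$, the closed conditions ``$\ell_j(t)\ge\alpha_j$ or $w_j=1$'' and ``$\ell_j(t)\le\beta_j$ or $w_j=0$''. So $X$ is compact. We write $t$ and $w_j$ also for the coordinate functions on $X$, and $X_F=t^{-1}(F)$ for $F\subseteq K$. The map $t\colon X\to K$ is onto because no $W_j(t)$ is empty.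

Let $\mathcal A_0$ be the algebra of functions on $X$ of the form $H(t,w_1,\dots,w_n)$, where $n\ge0$ and $H$ is a polynomial in $w_1,\dots,w_n$ whose coefficients are rational functions of $t$ with poles off $K$. Let $\mathcal A$ be the closure of $\mathcal A_0$ in $C(X)$, with the supremum norm $\|\cdot\|$. It is a uniform algebra.

A uniform algebra on $X$ may have characters that are not point evaluations, and (S) is a condition on all characters. So we must check that a character respects the constraints $w_j=1$ and $w_j=0$. They are imposed on half-planes, and exponentials detect half-planes.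

\begin{lemma}\label{lem:characters}
$\Sigma(\mathcal A)=X$ via point evaluations. In particular $\sigma(t)=K$.
\end{lemma}

\begin{proof}
The map from $X$ to $\Sigma(\mathcal A)$ is continuous, and injective because the coordinates separate points. We show that it is onto; then it is a continuous bijection of compact Hausdorff spaces, hence a homeomorphism, and $\sigma(t)=t(X)=K$ by (G1).

Let $\varphi\in\Sigma(\mathcal A)$, $t_0=\varphi(t)$, $w_j^0=\varphi(w_j)$. For $\lambda\notin K$ the element $t-\lambda$ is invertible in $\mathcal A_0$, so $t_0\in K$. Also $|w_j^0|\le\|w_j\|\le N_j$. Let $\kappa_j=1$ if $\ell_j=\operatorname{Re}$ and $\kappa_j=-i$ if $\ell_j=\operatorname{Im}$, so that $\operatorname{Re}(\kappa_jt)=\ell_j(t)$. For real $c$ the function $e^{c\kappa_jt}$ is a uniform limit of polynomials in $t$; it lies in $\mathcal A$, and $|\varphi(e^{c\kappa_jt})|=e^{c\ell_j(t_0)}$.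

Let $c>0$. The function $w_je^{c\kappa_jt}$ vanishes where $\ell_j(t)>\beta_j$ and is bounded by $N_je^{c\beta_j}$ elsewhere. The function $(w_j-1)e^{-c\kappa_jt}$ vanishes where $\ell_j(t)<\alpha_j$ and is bounded by $(N_j+1)e^{-c\alpha_j}$ elsewhere. Applying $\varphi$ gives
\[
|w_j^0|\le N_je^{-c(\ell_j(t_0)-\beta_j)},\qquad|w_j^0-1|\le(N_j+1)e^{-c(\alpha_j-\ell_j(t_0))}.
\]
Letting $c\to\infty$ we find $w_j^0=0$ if $\ell_j(t_0)>\beta_j$ and $w_j^0=1$ if $\ell_j(t_0)<\alpha_j$. Thus $x_0=(t_0,(w_j^0)_j)\in X$. The character $\varphi$ agrees with evaluation at $x_0$ on $\mathcal A_0$, hence on $\mathcal A$.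
\end{proof}

From now on $\hat f=f$ for $f\in\mathcal A$, and $\Sigma_F=X_F$.

\begin{lemma}\label{lem:S}
Condition \textup{(S)} holds for $\mathcal A$ and $t$.
\end{lemma}

\begin{proof}
We pass from half-planes to strips, to rectangles, and to finite unions of rectangles. For rationals $\alpha<\beta$ let $u_{\alpha,\beta}$ be the coordinate $w_j$ with $(\ell_j,\alpha_j,\beta_j)=(\operatorname{Re},\alpha,\beta)$; it equals $1$ where $\operatorname{Re}t<\alpha$ and $0$ where $\operatorname{Re}t>\beta$. For rationals $a<a'<b'<b$ the element $(1-u_{a,a'})\,u_{b',b}$ equals $1$ where $a'<\operatorname{Re}t<b'$, and $0$ where $\operatorname{Re}t<a$ or $\operatorname{Re}t>b$. Form the same element with $\operatorname{Im}$ in place of $\operatorname{Re}$ for rationals $c<c'<d'<d$, and multiply. The product $e_Q\in\mathcal A$ equals $1$ where $t$ lies in the open rectangle $Q'=(a',b')\times(c',d')$, and $0$ where $t$ lies outside the closed rectangle $Q=[a,b]\times[c,d]$.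

Let $F_1,F_2\subseteq K$ be compact and disjoint. Each point of $F_1$ lies in some $Q'$ whose $Q$ misses $F_2$. Cover $F_1$ by finitely many such $Q_1',\dots,Q_k'$ and put $e=1-\prod_{i=1}^k(1-e_{Q_i})$. On $X_{F_1}$ some factor vanishes, and on $X_{F_2}$ all factors equal $1$.
\end{proof}

Let
\[
\mathcal B=\{\psi\in C(K):\psi\circ t\in\mathcal A\},\qquad\Phi(\psi)=\psi\circ t .
\]
Since $t$ is onto, $\|\psi\circ t\|=\|\psi\|_K$. So $\mathcal B$ is a closed subalgebra of $C(K)$, $\Phi\colon\mathcal B\to\mathcal A$ is an isometric homomorphism, and $R(K)\subseteq\mathcal B$.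

\begin{proposition}\label{prop:dec}
$\operatorname{Reg}(\mathcal A)\subseteq\Phi(\mathcal B)=\operatorname{Dec}(\mathcal A)$.
\end{proposition}

\begin{proof}
Proposition~\ref{prop:suff} and Lemma~\ref{lem:S} give $\Phi(\mathcal B)\subseteq\operatorname{Dec}(\mathcal A)$. Now let $a\in\operatorname{Dec}(\mathcal A)\cup\operatorname{Reg}(\mathcal A)$. We show that $a$ is constant on each fiber $X_{\{t_0\}}$.

The fiber is a product of points and discs centered at $0$. Let $I$ be the set of $j$ for which $W_j(t_0)$ is a disc, and let $x=(t_0,(w_j)_j)$ be a point of the fiber. For $s\in\overline{\mathbb D}$ let $\gamma(s)$ be obtained from $x$ by replacing $w_j$ with $sw_j$ for all $j\in I$. Then $\gamma(s)\in X_{\{t_0\}}$. For $f\in\mathcal A_0$ the function $f\circ\gamma$ is a polynomial in $s$, so for $f\in\mathcal A$ it is a uniform limit of polynomials on $\overline{\mathbb D}$. Thus $\gamma$ is an analytic disc, and Lemma~\ref{lem:discs} gives $a(x)=a(\gamma(1))=a(\gamma(0))$. The point $\gamma(0)$ depends only on $t_0$.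

Hence $a=\psi\circ t$ for a function $\psi$ on $K$. For closed $C\subseteq\mathbb C$ the set $\psi^{-1}(C)=t(a^{-1}(C))$ is compact, so $\psi$ is continuous and $\psi\in\mathcal B$.
\end{proof}

This proves the inclusion $\operatorname{Reg}(\mathcal A)\subseteq\operatorname{Dec}(\mathcal A)$ for our algebra directly; the general inclusion quoted in the introduction is not needed.

\begin{remark}\label{rem:radii}
So far only $N_j\ge1$ has been used. The growth in \eqref{eq:radii} cannot be dropped. Suppose that all radii are replaced by one constant $N\ge1$. Take rationals $a_k=a_0+k\delta$, $0\le k\le n$, with $\delta>0$ and $\operatorname{Re}K\subset[a_0,a_n]$, let $u_k=u_{a_{k-1},a_k}$, and put $g=a_n-\delta\sum_{k=1}^nu_k$. At a point of $X$ with $\operatorname{Re}t\in[a_{i-1},a_i]$ we have $u_k=0$ for $k\le i-2$ and $u_k=1$ for $k\ge i+2$. So $\sum_k u_k$ differs from $n-i$ by at most $3(N+1)$, and since $a_n-\delta(n-i)=a_i$,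
\[
\|g-\operatorname{Re}t\|\le\delta+3\delta(N+1).
\]
Letting $\delta\to0$ gives $\operatorname{Re}t\in\mathcal A$, and likewise $\operatorname{Im}t\in\mathcal A$. Then $\mathcal B=C(K)$ by the Stone--Weierstrass theorem, $\Phi(\mathcal B)$ is a closed regular subalgebra, and $\operatorname{Reg}(\mathcal A)=\operatorname{Dec}(\mathcal A)$. The estimate still tends to $0$ if the radii belonging to strips of width $\delta$ are $o(1/\delta)$. This is why $N_j$ is tied to $(\beta_j-\alpha_j)^{-1}$.
\end{remark}

\section{The jump formula}\label{sec:jump}

It remains to show that, with the radii \eqref{eq:radii}, the new variables produce no new functions of $t$.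

\begin{proposition}\label{prop:B}
$\mathcal B=R(K)$.
\end{proposition}

If $\psi\in C(K)\setminus R(K)$, the Hahn--Banach theorem gives a bounded functional on $C(K)$ that vanishes on $R(K)$ but not at $\psi$, and by the Riesz representation theorem it is integration against a complex Borel measure on $K$. So we fix a nonzero complex Borel measure $\mu$ on $K$ with $\int h\,d\mu=0$ for all $h\in R(K)$, and we have to show that $\int\psi\,d\mu=0$ for $\psi\in\mathcal B$. (If there is no such $\mu$, then $R(K)=C(K)$ and there is nothing to prove.) We regard $\mu$ as a measure on $\mathbb C$ concentrated on $K$.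

\subsection*{The Cauchy transform}
Put
\[
u(\zeta)=\int\frac{d|\mu|(z)}{|z-\zeta|}\in[0,\infty],\qquad\hat\mu(\zeta)=\int\frac{d\mu(z)}{z-\zeta}\quad\text{where }u(\zeta)<\infty .
\]
Then $|\hat\mu|\le u$, and $\hat\mu=0$ off $K$, because $z\mapsto(z-\zeta)^{-1}$ lies in $R(K)$ for $\zeta\notin K$. A product $h\hat\mu$ with a function $h$ defined on $K$ is read as $0$ off $K$. The next lemma replaces Cauchy's theorem in the derivation of \eqref{eq:onecut}.

\begin{lemma}\label{lem:cauchy}
Let $P$ be a closed rectangle with nonempty interior and $\int_{\partial P}u\,|d\zeta|<\infty$. Then $|\mu|(\partial P)=0$, and for every rational function $h$ with poles off $K$,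
\[
\int_Ph\,d\mu=-\frac1{2\pi i}\oint_{\partial P}h\,\hat\mu\,d\zeta .
\]
\end{lemma}

\begin{proof}
By Tonelli's theorem $\int\bigl(\int_{\partial P}|z-\zeta|^{-1}|d\zeta|\bigr)d|\mu|(z)=\int_{\partial P}u\,|d\zeta|<\infty$. The inner integral is infinite for $z\in\partial P$, so $|\mu|(\partial P)=0$. For $z\notin\partial P$ the winding number $\frac1{2\pi i}\oint_{\partial P}(\zeta-z)^{-1}d\zeta$ is $1$ or $0$ according as $z\in P$ or not. The same finite double integral, times $\|h\|_K$, justifies Fubini's theorem in
\[
\int_Ph\,d\mu=\int\Bigl(\frac1{2\pi i}\oint_{\partial P}\frac{d\zeta}{\zeta-z}\Bigr)h(z)\,d\mu(z)=-\frac1{2\pi i}\oint_{\partial P}\Bigl(\int\frac{h(z)}{z-\zeta}\,d\mu(z)\Bigr)d\zeta .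
\]
It remains to identify the inner integral at points $\zeta$ with $u(\zeta)<\infty$, which are almost all points of $\partial P$. If $\zeta\notin K$, the integrand lies in $R(K)$ and the integral is $0$. If $\zeta\in K$, then $|\mu|(\{\zeta\})=0$, and $z\mapsto(h(z)-h(\zeta))/(z-\zeta)$ is rational with poles off $K$, since the singularity at $\zeta$ is removable. So $\mu$ annihilates it, and the inner integral equals $h(\zeta)\hat\mu(\zeta)$.
\end{proof}

\subsection*{Choice of the lines}
The Cauchy transform need not be integrable on a given line, but $u$ is integrable with respect to area, so it is integrable on most lines, with a bound that depends on the width of the strip in which the line may be chosen. Let $Q$ be a closed square with sides parallel to the axes and $K\subset\operatorname{int}Q$, and let $c=2\pi\operatorname{diam}Q$. With $dA$ denoting area measure, polar coordinates give $\int_Q|z-\zeta|^{-1}dA(\zeta)\le c$ for $z\in K$, so $\int_Qu\,dA\le c\|\mu\|$. For fixed $j$ let $\phi_j(m)=\int_{\{\ell_j=m\}\cap Q}u\,|d\zeta|$. Then $\int_{\mathbb R}\phi_j(m)\,dm=\int_Qu\,dA\le c\|\mu\|$, and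 by Chebyshev's inequality the set where $\phi_j>2c\|\mu\|/(\beta_j-\alpha_j)$ has measure at most $(\beta_j-\alpha_j)/2$. So a set of positive measure remains in $(\alpha_j,\beta_j)$, and we may also avoid finitely many values. We choose $m_1,m_2,\dots$ one after the other with $m_j\in(\alpha_j,\beta_j)$ such that the lines $L_j=\{\ell_j=m_j\}$ are pairwise distinct, none contains a side of $Q$, and
\begin{equation}\label{eq:lines}
\int_{L_j\cap Q}u\,|d\zeta|\le\frac{2c\|\mu\|}{\beta_j-\alpha_j}.
\end{equation}
The lines depend on $\mu$; the space $X$ does not. Orient $L_j$ so that $\{\ell_j<m_j\}$ lies on its left: upward if $L_j$ is vertical, leftward if it is horizontal.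

\subsection*{The step section and its jumps}
For $\zeta\in\mathbb C$ let $\varepsilon_j(\zeta)=1$ if $\ell_j(\zeta)<m_j$ and $\varepsilon_j(\zeta)=0$ otherwise. For $\zeta\in K$ put $x(\zeta)=(\zeta,(\varepsilon_i(\zeta))_i)$. For $\zeta\in L_j\cap K$ and $|s|\le N_j$ let $x^{j,s}(\zeta)$ be the point obtained from $x(\zeta)$ by replacing the coordinate $\varepsilon_j(\zeta)$ with $s$.

These points lie in $X$. Indeed, $\ell_i(\zeta)<\alpha_i$ implies $\varepsilon_i(\zeta)=1$ and $\ell_i(\zeta)>\beta_i$ implies $\varepsilon_i(\zeta)=0$, because $\alpha_i<m_i<\beta_i$; in the remaining case $W_i(\zeta)$ is a disc that contains $0$ and $1$. For $\zeta\in L_j$ the set $W_j(\zeta)$ is the full disc of radius $N_j$. For $f\in\mathcal A$ we may therefore define the $j$-th jump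
\[
\delta_jf(\zeta)=f(x^{j,1}(\zeta))-f(x^{j,0}(\zeta)),\qquad\zeta\in L_j\cap K .
\]
The functions $f\circ x$ and $\delta_jf$ are bounded and Borel: this holds for $f\in\mathcal A_0$ and passes to uniform limits.

\begin{lemma}\label{lem:schwarz}
For $f\in\mathcal A$ and $\zeta\in L_j\cap K$ we have $|\delta_jf(\zeta)|\le2\|f\|/N_j$.
\end{lemma}

\begin{proof}
By density we may take $f\in\mathcal A_0$. Then $g(s)=f(x^{j,s}(\zeta))$ is a polynomial in $s$ with $|g(s)-g(0)|\le2\|f\|$ for $|s|\le N_j$. The Schwarz lemma gives $|g(s)-g(0)|\le2\|f\|\,|s|/N_j$, and we take $s=1$.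
\end{proof}

Together with \eqref{eq:lines} and $N_j(\beta_j-\alpha_j)\ge2^j$ this yields
\begin{equation}\label{eq:summable}
\frac1{2\pi}\int_{L_j\cap K}|\delta_jf\,\hat\mu|\,|d\zeta|\le\frac1{2\pi}\cdot\frac{2\|f\|}{N_j}\cdot\frac{2c\|\mu\|}{\beta_j-\alpha_j}\le c\,\|\mu\|\,\|f\|\,2^{-j}.
\end{equation}
This is the only place where the size of $N_j$ enters: the factor $(\beta_j-\alpha_j)^{-1}$ in \eqref{eq:radii} absorbs the loss in \eqref{eq:lines}, and the factor $2^j$ makes the bounds summable.

\begin{lemma}[Jump formula]\label{lem:jump}
For every $f\in\mathcal A$,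
\begin{equation}\label{eq:jump}
\int_Kf(x(\zeta))\,d\mu(\zeta)=-\frac1{2\pi i}\sum_{j\ge1}\int_{L_j\cap K}\delta_jf\,\hat\mu\,d\zeta .
\end{equation}
\end{lemma}

\begin{proof}
The left side is a linear functional of $f$ bounded by $\|\mu\|\|f\|$. By \eqref{eq:summable} the series converges absolutely and the right side is a linear functional bounded by $c\|\mu\|\|f\|$. So it suffices to treat $f=H(t,w_1,\dots,w_n)\in\mathcal A_0$, for which $\delta_jf=0$ when $j>n$.

\emph{The grid.} Each $L_j$ is parallel to a side of $Q$ and contains no side, so it either misses $Q$, and then contributes nothing to \eqref{eq:jump}, or crosses the interior of $Q$. The lines among $L_1,\dots,L_n$ that cross $Q$ cut it into a grid of closed rectangles $P$ with disjoint interiors. The interior of $P$ meets none of $L_1,\dots,L_n$, so $(\varepsilon_1,\dots,\varepsilon_n)$ has a constant value $\varepsilon^P\in\{0,1\}^n$ there. Put $h_P(\zeta)=H(\zeta,\varepsilon^P)$, a rational function with poles off $K$. We have $\int_{\partial P}u\,|d\zeta|<\infty$, by \eqref{eq:lines} for the sides on the lines $L_j$ and by $u\le\|\mu\|/\operatorname{dist}(K,\partial Q)$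 for the sides on $\partial Q$. Lemma~\ref{lem:cauchy} shows that the boundaries $\partial P$ are $|\mu|$-null, and since $f\circ x=h_P$ on $K\cap\operatorname{int}P$,
\begin{equation}\label{eq:grid}
\int_Kf\circ x\,d\mu=\sum_P\int_Ph_P\,d\mu=-\frac1{2\pi i}\sum_P\oint_{\partial P}h_P\,\hat\mu\,d\zeta .
\end{equation}

\emph{Collecting sides.} Sides on $\partial Q$ are disjoint from $K$ and contribute $0$. Any other side $E$ lies on $L_j$ for exactly one $j\le n$, because the lines are distinct, and it is a side of exactly two rectangles $P^-\subseteq\{\ell_j\le m_j\}$ and $P^+\subseteq\{\ell_j\ge m_j\}$. Let $E^\circ$ be $E$ without its endpoints. The set $\operatorname{int}P^-\cup E^\circ\cup\operatorname{int}P^+$ is an open rectangle that meets no $L_i$ with $i\le n$, $i\ne j$, so each such $\varepsilon_i$ is constant on it. The $j$-th entries of $\varepsilon^{P^-}$ and $\varepsilon^{P^+}$ are $1$ and $0$. Hence for $\zeta\in E^\circ\cap K$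
\[
h_{P^-}(\zeta)-h_{P^+}(\zeta)=f(x^{j,1}(\zeta))-f(x^{j,0}(\zeta))=\delta_jf(\zeta).
\]
A positively oriented boundary keeps its rectangle on the left, so $\partial P^-$ runs through $E$ in the direction of $L_j$ and $\partial P^+$ in the opposite direction. The total contribution of $E$ to the last sum in \eqref{eq:grid} is therefore $\int_E\delta_jf\,\hat\mu\,d\zeta$. The sides on $L_j$ cover $L_j\cap Q$ and overlap only in endpoints, so their contributions add up to $\int_{L_j\cap K}\delta_jf\,\hat\mu\,d\zeta$. Summing over $j\le n$ gives \eqref{eq:jump}.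
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
We know that $R(K)\subseteq\mathcal B$. Let $\psi\in\mathcal B$ and apply \eqref{eq:jump} to $f=\psi\circ t\in\mathcal A$. Then $f(x(\zeta))=\psi(\zeta)$ and $\delta_jf(\zeta)=\psi(\zeta)-\psi(\zeta)=0$ for all $j$, so $\int\psi\,d\mu=0$. Since $\mu$ was an arbitrary nonzero measure annihilating $R(K)$, we conclude that $\psi\in R(K)$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Take $\mathcal A$ and $t$ from Section~\ref{sec:algebra}. By Lemma~\ref{lem:characters}, $\sigma(t)=K$. By Propositions~\ref{prop:dec} and~\ref{prop:B}, $\Phi$ is an isometric isomorphism of $R(K)$ onto $\operatorname{Dec}(\mathcal A)$, and $\operatorname{Reg}(\mathcal A)\subseteq\Phi(R(K))$. Isometric isomorphisms preserve completeness and regularity. So $\Phi^{-1}(\operatorname{Reg}(\mathcal A))$ is a closed regular subalgebra of $R(K)$ and lies in $\operatorname{Reg}(R(K))$, while $\Phi(\operatorname{Reg}(R(K)))$ is a closed regular subalgebra of $\mathcal A$ and lies in $\operatorname{Reg}(\mathcal A)$.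 Hence $\Phi(\operatorname{Reg}(R(K)))=\operatorname{Reg}(\mathcal A)$. It follows that $\operatorname{Reg}(\mathcal A)=\operatorname{Dec}(\mathcal A)$ if and only if $\operatorname{Reg}(R(K))=R(K)$, that is, if and only if $R(K)$ is regular. By Corollary~\ref{cor:disc}(b) this fails when $K$ has interior points.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disc}]
Apply Theorem~\ref{thm:general} to $K=\overline{\mathbb D}$. By (G5), $\operatorname{Dec}(\mathcal A)=\Phi(A(\overline{\mathbb D}))$, and by Corollary~\ref{cor:disc}(a), $\operatorname{Reg}(\mathcal A)=\Phi(\mathbb C1)=\mathbb C1$. The element $t$ lies in $\operatorname{Dec}(\mathcal A)$ and is not constant.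
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:spectra}]
(ii)$\Rightarrow$(i). Let $\mathcal A$ be a uniform algebra and $a\in\mathcal A$ with $\sigma(a)=K$; decomposability is not needed here. For a rational function $h=p/q$ with poles off $K$, written so that $q$ has no zeros in $K$, the element $q(a)$ is invertible, and $h(a)=p(a)q(a)^{-1}$ has Gelfand transform $h\circ\hat a$. Since $\hat a(\Sigma(\mathcal A))=K$, (G3) gives $\|h(a)\|=\|h\|_K$. So $h|_K\mapsto h(a)$ is well defined and extends to an isometric isomorphism of $R(K)$ onto a closed subalgebra of $\mathcal A$ that contains $a$. If $R(K)$ is regular, this subalgebra lies in $\operatorname{Reg}(\mathcal A)$.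

(i)$\Rightarrow$(ii). Take $\mathcal A$ and $t$ from Theorem~\ref{thm:general}. Then $t=\Phi(z)\in\operatorname{Dec}(\mathcal A)$ and $\sigma(t)=K$, so $t\in\operatorname{Reg}(\mathcal A)$ by (i), and therefore $z\in\operatorname{Reg}(R(K))$. Let $F\subseteq K$ be closed and $p\in K\setminus F$. By (G4) we have $\Sigma(R(K))=K$, with $\hat z$ the identity map. Lemma~\ref{lem:cutoff}(b), applied in $R(K)$ to $a=z$, the set $F$ and evaluation at $p$, gives $y\in R(K)$ with $y=0$ on $F$ and $y(p)=1$. Hence $R(K)$ is regular.
\end{proof}

\begin{thebibliography}{1}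

\bibitem{MO}
\emph{Multiplication operators on Banach modules over spectrally separable algebras},
\texttt{http://bims.iranjournals.ir/\allowbreak article\_871\_\allowbreak 9f5eadc32836600803a25c1fd5936d46.pdf}

\end{thebibliography}
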